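\title{The reflexivity relation on semidualizing modules is not transitive}

\begin{abstract}
For semidualizing modules over a Cohen--Macaulay local ring, write $C\trianglerighteq D$ when $C$ is totally $D$-reflexive. We show that this relation is not transitive. We construct finite-dimensional local algebras with semidualizing modules $C\trianglerighteq D\trianglerighteq E$ such that $\operatorname{Ext}^q(C,E)\neq0$ for all $q\ge1$, and more generally with families of semidualizing modules indexed by subsets of $\{1,\dots,n\}$ in which the relation fails along a prescribed pattern. The construction starts from a $2\times2$ matrix of square zero that is exact while its transpose is not. We also give an exact criterion for $C\trianglerighteq D\trianglerighteq E$ to imply $C\trianglerighteq E$.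
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $(R,\mathfrak m,k)$ be a Cohen--Macaulay local ring; all modules are finitely generated. An $R$-module $C$ is \emph{semidualizing} if the homothety map $R\to\operatorname{Hom}_R(C,C)$, sending $r$ to multiplication by $r$, is an isomorphism and $\operatorname{Ext}^i_R(C,C)=0$ for all $i>0$. A semidualizing module of finite injective dimension is \emph{dualizing}. Given a semidualizing module $C$, an $R$-module $M$ is \emph{totally $C$-reflexive} if
\begin{itemize}
\item $\operatorname{Ext}^i_R(M,C)=0$ for all $i>0$,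
\item $\operatorname{Ext}^i_R(\operatorname{Hom}_R(M,C),C)=0$ for all $i>0$, and
\item the biduality map $M\to\operatorname{Hom}_R(\operatorname{Hom}_R(M,C),C)$, $m\mapsto(f\mapsto f(m))$, is an isomorphism.
\end{itemize}
These are the modules on which $\operatorname{Hom}_R(-,C)$ is a duality without higher derived terms. Totally $R$-reflexive modules are called \emph{totally reflexive}. For semidualizing modules $C$ and $D$ we write
\[
C\trianglerighteq D\quad\text{if $C$ is totally $D$-reflexive.}
\]

This relation looks like a partial order. For $M=R$ the three conditions reduce to the definition of a semidualizing module, so $R\trianglerighteq D$ for every $D$: the ring is the maximum. A dualizing module, when one exists, is the minimum. Since $\operatorname{Hom}_R(C,C)\cong R$, we have $C\trianglerighteq C$, and the relation is antisymmetric on isomorphism classes (Remark~\ref{rem:antisym}). The remaining axiom is the subject of the following problem from \cite{SGP}.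

\begin{quote}
\emph{Let $C,D,E$ be semidualizing modules over a Cohen--Macaulay local ring $R$. If $C\trianglerighteq D$ and $D\trianglerighteq E$, is $C\trianglerighteq E$?}
\end{quote}

There is a good reason to guess that the answer is yes: the relation is a form of divisibility. Lemmas~\ref{lem:A} and~\ref{lem:B} show that $C\trianglerighteq D$ holds exactly when $D\cong C\otimes_RF$ for a semidualizing module $F$ with $\operatorname{Tor}^R_i(C,F)=0$ for $i>0$, and that then $F\cong\operatorname{Hom}_R(C,D)$. If $D\cong C\otimes_RF$ and $E\cong D\otimes_RG$, then $E\cong C\otimes_R(F\otimes_RG)$, and one expects $F\otimes_RG$ to serve as the quotient of $E$ by $C$. Nevertheless the answer is no.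

\begin{theorem}\label{thm:main}
Let $k$ be a field with more than two elements. There are a local ring $R$, finite-dimensional over $k$, and semidualizing $R$-modules $C,D,E$ with $C\trianglerighteq D$ and $D\trianglerighteq E$, but $\operatorname{Ext}^q_R(C,E)\neq0$ for all $q\ge1$. Hence $\trianglerighteq$ is not transitive.
\end{theorem}

Such a ring is Artinian, hence Cohen--Macaulay; Corollary~\ref{cor:dim} gives examples in every Krull dimension. Theorem~\ref{thm:main} is the case $n=3$, $\mathcal B=\{\{2,3\}\}$ of a more flexible statement. Put $[n]=\{1,\dots,n\}$.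

\begin{theorem}\label{thm:pattern}
Let $k$ be a field with more than two elements, let $n\ge1$, and let $\mathcal B$ be any family of nonempty subsets of $[n]$. There are a finite-dimensional local $k$-algebra $R$ and pairwise non-isomorphic semidualizing $R$-modules $C_I$, indexed by the subsets $I\subseteq[n]$ with $I\notin\mathcal B$, such that $C_\varnothing=R$ and, for $I\subseteq J$ with $I,J\notin\mathcal B$:
\begin{enumerate}
\item[(i)] if $J\setminus I\notin\mathcal B$, then $C_I\trianglerighteq C_J$ and $\operatorname{Hom}_R(C_I,C_J)\cong C_{J\setminus I}$;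
\item[(ii)] if $J\setminus I\in\mathcal B$, then $\operatorname{Ext}^q_R(C_I,C_J)\neq0$ for all $q\ge1$, so $C_I\ntrianglerighteq C_J$.
\end{enumerate}
\end{theorem}

The family $\mathcal B$ cannot contain $\varnothing$, since (ii) with $I=J$ would then contradict the definition of a semidualizing module. The next result locates the gap in the divisibility argument exactly.

\begin{proposition}\label{prop:crit}
Let $R$ be any Noetherian local ring, let $C\trianglerighteq D\trianglerighteq E$ be semidualizing modules, and put $F=\operatorname{Hom}_R(C,D)$ and $G=\operatorname{Hom}_R(D,E)$. Then $C\trianglerighteq E$ if and only if $\operatorname{Tor}^R_i(F,G)=0$ for all $i>0$ and $F\otimes_RG$ is semidualizing. In that case $\operatorname{Hom}_R(C,E)\cong F\otimes_RG$.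
\end{proposition}

So a counterexample needs two semidualizing modules $F,G$ whose product is bad, and a third one $C$ such that multiplying by $C$ repairs it. We build this in four steps. Over a tensor power $S=A^{\otimes n}$ of a finite-dimensional algebra there are semidualizing modules $\omega_I$, one for each $I\subseteq[n]$, that multiply like disjoint unions (Section~\ref{sec:model}). We want to change the ring so that the modules $\omega_B$ with $B\in\mathcal B$ are spoiled and all others survive. The tool is an exact complex $P$ of free $S$-modules such that $\omega_I\otimes_SP$ fails to be exact precisely when $I\in\mathcal B$ (Section~\ref{sec:detect}); it is assembled from a single $2\times2$ matrix over a $12$-dimensional algebra $A$ (Section~\ref{sec:A}). The ring $R$ is the trivial extension of $S$ by a cokernel of $P$, and the higher $\operatorname{Ext}$ modules from $C_I$ to $C_J$ turn out to be homology modules of $\omega_{J\setminus I}\otimes_SP$ (Section~\ref{sec:R}). These sections use only resolutions and linear algebra. Section~\ref{sec:crit} proves Proposition~\ref{prop:crit}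 in the derived category.

\section{Semidualizing modules indexed by subsets}\label{sec:model}

Total reflexivity will always be verified through a pairing.

\begin{lemma}\label{lem:pair}
Let $T$ be a commutative Noetherian ring, $Z$ a semidualizing $T$-module, and $\pi\colon X\otimes_TY\to Z$ a linear map. Suppose that $\operatorname{Ext}^i_T(X,Z)=0=\operatorname{Ext}^i_T(Y,Z)$ for $i>0$ and that the maps
\[
\theta_Y\colon Y\to\operatorname{Hom}_T(X,Z),\ y\mapsto\pi(-\otimes y),\qquad
\theta_X\colon X\to\operatorname{Hom}_T(Y,Z),\ x\mapsto\pi(x\otimes -),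
\]
are isomorphisms. Then $X$ is totally $Z$-reflexive and $\operatorname{Hom}_T(X,Z)\cong Y$.
\end{lemma}

\begin{proof}
Both vanishing conditions hold because $\operatorname{Hom}_T(X,Z)\cong Y$. If $\delta$ is the biduality map of $X$, then $\delta(x)\circ\theta_Y$ sends $y$ to $\theta_Y(y)(x)=\pi(x\otimes y)$. Thus $\operatorname{Hom}_T(\theta_Y,Z)\circ\delta=\theta_X$, and $\delta$ is an isomorphism.
\end{proof}

Through Section~\ref{sec:R}, $k$ is a field with more than two elements, \emph{algebra} means commutative finite-dimensional $k$-algebra, unadorned $\otimes$ means $\otimes_k$, and $(-)^\vee=\operatorname{Hom}_k(-,k)$. We recall three standard facts.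

\emph{Duality.} Let $T$ be an algebra. The functor $(-)^\vee$ is exact, and $\operatorname{Hom}_T(X,Y^\vee)\cong(X\otimes_TY)^\vee$; applied to a free resolution of $X$, this gives
\begin{equation}\label{eq:exttor}
\operatorname{Ext}^q_T(X,Y^\vee)\cong\operatorname{Tor}^T_q(X,Y)^\vee .
\end{equation}
For $Y=T$ we get $\operatorname{Hom}_T(-,T^\vee)\cong(-)^\vee$. So $T^\vee$ is injective, and under $\operatorname{Hom}_T(T^\vee,T^\vee)\cong T^{\vee\vee}$ multiplication by $t$ corresponds to evaluation at $t$. Hence $T^\vee$ is a dualizing module, and every $T$-module is totally $T^\vee$-reflexive.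

\emph{K\"unneth formula for complexes.} A \emph{$\mathbb Z/2$-graded complex} is a pair of modules $U_{\bar0},U_{\bar1}$ with maps $\partial$ in both directions and $\partial^2=0$. For complexes $U,V$ of $k$-vector spaces, both $\mathbb Z$-graded or both $\mathbb Z/2$-graded, the tensor product has differential $\partial(a\otimes b)=\partial a\otimes b+(-1)^{|a|}a\otimes\partial b$, and $H(U\otimes V)\cong H(U)\otimes H(V)$. Indeed, over a field each complex is the direct sum of a complex with zero differential and a contractible one, and a tensor product with a contractible factor is contractible.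

\emph{K\"unneth formula for $\operatorname{Ext}$ and $\operatorname{Tor}$.} Let $X,Y$ be modules over an algebra $T$ and $X',Y'$ modules over an algebra $T'$. Then
\[
\operatorname{Ext}^q_{T\otimes T'}(X\otimes X',Y\otimes Y')\cong\bigoplus_{a+b=q}\operatorname{Ext}^a_T(X,Y)\otimes\operatorname{Ext}^b_{T'}(X',Y'),
\]
and the same formula holds for $\operatorname{Tor}$. To see this, take resolutions $Q,Q'$ of $X,X'$ by finite free modules. Then $Q\otimes Q'$ resolves $X\otimes X'$, the complex $\operatorname{Hom}_{T\otimes T'}(Q\otimes Q',Y\otimes Y')$ is isomorphic to $\operatorname{Hom}_T(Q,Y)\otimes\operatorname{Hom}_{T'}(Q',Y')$, and $(Q\otimes Q')\otimes_{T\otimes T'}(Y\otimes Y')\cong(Q\otimes_TY)\otimes(Q'\otimes_{T'}Y')$. In degree $0$ the isomorphisms are the evident ones, such as $f\otimes f'\mapsto(x\otimes x'\mapsto f(x)\otimes f'(x'))$.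

Now let $A$ be a local algebra with residue field $k$, let $\omega=A^\vee$, and let $S=A^{\otimes n}$. The maximal ideals of the factors generate a nilpotent ideal of $S$ with quotient $k^{\otimes n}=k$, so $S$ is local with residue field $k$. For $I\subseteq[n]$ put
\[
\omega_I=X_1\otimes\dots\otimes X_n,\qquad X_i=\omega\ \text{ if } i\in I,\qquad X_i=A\ \text{ if } i\notin I .
\]
Thus $\omega_\varnothing=S$. Since $(-)^\vee$ commutes with tensor products of finite-dimensional spaces and exchanges $A$ and $\omega$, we have $\omega_I^\vee\cong\omega_{[n]\setminus I}$; in particular $\omega_{[n]}\cong S^\vee$.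

\begin{lemma}\label{lem:model}
Let $I\subseteq J\subseteq[n]$ and $K=J\setminus I$. Factorwise multiplication is an isomorphism $\mu\colon\omega_I\otimes_S\omega_K\to\omega_J$, and
\begin{enumerate}
\item[(a)] $\operatorname{Tor}^S_q(\omega_I,\omega_K)=0$ for $q>0$;
\item[(b)] $\operatorname{Ext}^q_S(\omega_I,\omega_J)=0$ for $q>0$, and $\omega_K\to\operatorname{Hom}_S(\omega_I,\omega_J)$, $u\mapsto\mu(-\otimes u)$, is an isomorphism.
\end{enumerate}
Consequently each $\omega_I$ is semidualizing, and $\omega_I\trianglerighteq\omega_J$.
\end{lemma}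

\begin{proof}
The $i$-th factors of $(\omega_I,\omega_K,\omega_J)$ are $(\omega,A,\omega)$ if $i\in I$, $(A,\omega,\omega)$ if $i\in K$, and $(A,A,A)$ if $i\notin J$. In each case one of the first two modules is $A$, so their higher $\operatorname{Tor}$ vanishes and multiplication identifies their tensor product over $A$ with the third. The modules $\operatorname{Ext}_A(\omega,\omega)$, $\operatorname{Ext}_A(A,\omega)$, $\operatorname{Ext}_A(A,A)$ are concentrated in degree $0$, where multiplication identifies them with the middle terms $A$, $\omega$, $A$. The K\"unneth formulas give the claim about $\mu$, (a) and (b). Part (b) with $J=I$ says that $\omega_I$ is semidualizing. Part (b) for the pairs $I\subseteq J$ and $K\subseteq J$ gives the hypotheses of Lemma~\ref{lem:pair} for $\pi=\mu$.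
\end{proof}

Over $S$, then, every inclusion $I\subseteq J$ gives a relation, with quotient $\omega_{J\setminus I}$, and divisibility works as expected. A flat base change preserves all these relations. To break the relation from $\omega_{\{1\}}$ to $\omega_{\{1,2,3\}}$ we need a ring map $S\to R$ that is flat enough for these two modules, and for the quotients $\omega_{\{2\}}$ and $\omega_{\{3\}}$, but not for the quotient $\omega_{\{2,3\}}$. The first task is therefore to find homological tests that tell the modules $\omega_I$ apart. For $n=1$ we want one complex of free $A$-modules that is exact but becomes inexact after tensoring with $\omega$, and one with the opposite behavior. Duality will produce both from one matrix.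

\section{An exact matrix with inexact transpose}\label{sec:A}

Let $g$ be a $2\times2$ matrix over a commutative ring, acting on columns $L^2$ for a module $L$, with $g^2L^2=0$. We call $g$ \emph{exact on $L^2$} if $\ker g=\operatorname{im}g$ there. If $g^2=0$, then $(g^T)^2=(g^2)^T=0$.

\begin{proposition}\label{prop:A}
There are a local algebra $A$ of dimension $12$ with residue field $k$ and a $2\times2$ matrix $d$ over $A$ with $d^2=0$ such that $d$ is exact on $A^2$ and $d^T$ is not.
\end{proposition}

Transposition preserves the rank of a matrix of scalars, so one must ask how $d$ and $d^T$ can differ. Each entry of $d$ acts on a module by a $k$-linear map, so $d$ acts by a block matrix. Passing to $d^T$ moves the blocks without transposing them, and this partial transposition can change the rank as soon as the blocks have size $2\times2$. Fix $\beta\in k\setminus\{0,1\}$, let $v,x,y,z$ be variables, and put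
\[
d=\begin{pmatrix}v&\beta x\\ y&z\end{pmatrix},\qquad
d^2=\begin{pmatrix}v^2+\beta xy&\beta(vx+xz)\\ vy+yz&\beta xy+z^2\end{pmatrix}.
\]

\subsection*{The module $N$ that separates $d$ from $d^T$}
Let $N=N_1\oplus N_2$ have bases $a_1,a_2$ of $N_1$ and $b_1,b_2$ of $N_2$. Let the variables act by
\[
va_1=b_1,\qquad xa_1=b_2,\qquad ya_2=b_1,\qquad za_2=b_2,
\]
and by zero on all other basis vectors. So $v,x,y,z$ act as the four matrix units $N_1\to N_2$, and every quadratic monomial acts as zero. A matrix $g$ of linear forms maps $N_1^2$ to $N_2^2$ and kills $N_2^2$; hence it is exact on $N^2$ if and only if $g\colon N_1^2\to N_2^2$ is bijective. In the bases $(a_1,0),(a_2,0),(0,a_1),(0,a_2)$ and $(b_1,0),(b_2,0),(0,b_1),(0,b_2)$, the maps $d(p,q)=(vp+\beta xq,\,yp+zq)$ and $d^T(p,q)=(vp+yq,\,\beta xp+zq)$ have matrices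
\[
d\colon\left(\begin{array}{cc|cc}1&0&0&0\\0&0&\beta&0\\ \hline 0&1&0&0\\0&0&0&1\end{array}\right),
\qquad
d^T\colon\left(\begin{array}{cc|cc}1&0&0&1\\0&0&0&0\\ \hline 0&0&0&0\\ \beta&0&0&1\end{array}\right).
\]
The first is invertible because $\beta\neq0$. The second kills $(a_2,0)$. So $d$ is exact on $N^2$ and $d^T$ is not.

\subsection*{The ring $A_0$ on which $d$ is exact}
We need a quotient $A_0$ of $k[v,x,y,z]$ by quadrics over which $d^2=0$ and $d$ is exact on $A_0^2$. If $A_0$ has Hilbert function $(1,4,h)$, exactness makes $0\to(A_0)_0^2\to(A_0)_1^2\to(A_0)_2^2\to0$ exact, so $2-8+2h=0$ and $h=3$. The space of quadrics has dimension $10$, so seven relations are needed. Take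
\[
A_0=k[v,x,y,z]/(v^2,\ z^2,\ xy,\ vx+xz,\ vy+yz,\ vx+y^2,\ vy-x^2).
\]
The first five relations give $d^2=0$. Each of the monomials $v^2,z^2,xy,xz,yz,y^2,x^2$ occurs in exactly one relation, so the relations are linearly independent and $(A_0)_2$ has basis $vx,vy,vz$, with
\[
v^2=z^2=xy=0,\qquad xz=y^2=-vx,\qquad yz=-vy,\qquad x^2=vy .
\]
Since $(A_0)_2=v\,(A_0)_1$, we get $(A_0)_3=v\,(A_0)_2=v^2(A_0)_1=0$. So the Hilbert function is $(1,4,3)$.

In degree $0$, $d$ is injective, with image spanned by $(v,y)$ and $(\beta x,z)$. In degree $1$ its values are as follows.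
\[
\begin{array}{c|cccc}
\ell&v&x&y&z\\ \hline
d(\ell,0)&(0,vy)&(vx,0)&(vy,-vx)&(vz,-vy)\\
d(0,\ell)&(\beta vx,vz)&(\beta vy,-vx)&(0,-vy)&(-\beta vx,0)
\end{array}
\]
The span contains $(0,vy)$ and $(vx,0)$, hence $(vz,0)$ and $(0,vz)$. It contains $(vy,-vx)-(\beta vy,-vx)=(1-\beta)(vy,0)$, hence $(vy,0)$ and $(0,vx)$ because $\beta\neq1$. So $d$ maps $(A_0)_1^2$ onto the $6$-dimensional space $(A_0)_2^2$. Its kernel in degree $1$ has dimension $8-6=2$ and contains the $2$-dimensional image of degree $0$. Hence $d$ is exact on $A_0^2$.

\subsection*{The trivial extension}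
For a ring $T$ and a $T$-module $L$, the \emph{trivial extension} $T\ltimes L$ is $T\oplus L$ with product $(t,l)(t',l')=(tt',tl'+t'l)$. It contains $T$ as a subring and $L$ as an ideal of square zero with quotient $T$, so it is local with the same residue field when $T$ is local. Its use, here and in Section~\ref{sec:R}, is that it turns a property of a module into a property of a ring.

\begin{proof}[Proof of Proposition~\ref{prop:A}]
The relations of $A_0$ are quadrics, so $N$ is an $A_0$-module. Let $A=A_0\ltimes N$, of dimension $8+4=12$. The entries of $d$ lie in $A_0$, so $d$ and $d^T$ respect the decomposition $A^2=A_0^2\oplus N^2$. The matrix $d$ is exact on both summands, and $d^T$ is not exact on the second.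
\end{proof}

\begin{remark}
Both conditions on $\beta$ are needed, and they are the only reason to exclude the field with two elements. For $\beta=0$ the matrix $d$ kills $(0,a_1)$. For $\beta=1$ the values in the table span only the $5$-dimensional space with basis $(0,vy),(vx,0),(vz,0),(0,vz),(vy,-vx)$. The module $N$ is needed as well, because $d^T$ is exact on $A_0^2$: it is injective in degree $0$, and its values at $(0,x),(y,0),(z,0),(0,v),(x,0),(0,y)$ are $(0,-vx)$, $(vy,0)$, $(vz,-\beta vx)$, $(vy,vz)$, $(vx,\beta vy)$, $(-vx,-vy)$, which span $(A_0)_2^2$ for $\beta\ne1$.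
\end{remark}

\section{Complexes that detect one module $\omega_B$}\label{sec:detect}

From now on $A$ and $d$ are as in Proposition~\ref{prop:A}, and $\omega$, $S$, $\omega_I$ are formed from this $A$. Let $F^+$ be the $\mathbb Z/2$-graded complex with both components $A^2$ and both differentials $d$, and let $F^-$ be the same with $d^T$ in place of $d$. We use $\mathbb Z/2$-gradings because we are going to tensor these complexes over $k$: the tensor product of two doubly infinite $\mathbb Z$-graded complexes has components of infinite rank, while in the $\mathbb Z/2$-graded setting the ranks stay finite.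

\begin{lemma}\label{lem:table}
The complexes $F^+$ and $\omega\otimes_AF^-$ are exact. The complexes $F^-$ and $\omega\otimes_AF^+$ are not.
\end{lemma}

\begin{proof}
Identify $(A^2)^\vee$ with $\omega^2$ by $\varphi(a)=\varphi_1(a_1)+\varphi_2(a_2)$. For a matrix $g$ over $A$ we have $\varphi(ga)=\sum_{i,j}\varphi_i(g_{ij}a_j)=\sum_j\bigl(\sum_ig_{ij}\varphi_i\bigr)(a_j)$, so the dual of $g$ on $A^2$ is $g^T$ on $\omega^2$. Hence $\omega\otimes_AF^+\cong(F^-)^\vee$ and $\omega\otimes_AF^-\cong(F^+)^\vee$. A complex of vector spaces is exact if and only if its dual is, so the lemma follows from Proposition~\ref{prop:A}.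
\end{proof}

Thus, among $A$ and $\omega$, the complex $F^+$ detects only $\omega$ and $F^-$ detects only $A$. A tensor product has homology only when every factor does, so it detects a single combination.

\begin{example}\label{ex:two}
Let $n=2$ and $F=F^-\otimes F^+$. On $A^2\otimes A^2=S^4$ let $a=d^T\otimes1$ and $b=1\otimes d$; these maps commute and have square zero. Ordering the summands by parities as $(\bar0\bar0,\bar1\bar1)$ and $(\bar1\bar0,\bar0\bar1)$, we have $F_{\bar0}=F_{\bar1}=S^4\oplus S^4$, with differentials
\[
\begin{pmatrix}a&-b\\ b&a\end{pmatrix}\colon F_{\bar0}\to F_{\bar1},\qquad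
\begin{pmatrix}a&b\\ -b&a\end{pmatrix}\colon F_{\bar1}\to F_{\bar0}.
\]
The complex $\omega_I\otimes_SF$ is $(X_1\otimes_AF^-)\otimes(X_2\otimes_AF^+)$, and Lemma~\ref{lem:table} with the K\"unneth formula gives the four cases.
\[
\begin{array}{c|ccc}
I&H(X_1\otimes_AF^-)&H(X_2\otimes_AF^+)&H(\omega_I\otimes_SF)\\ \hline
\varnothing&\neq0&0&0\\
\{1\}&0&0&0\\
\{2\}&\neq0&\neq0&\neq0\\
\{1,2\}&0&\neq0&0
\end{array}
\]
The main point is visible here. The complex $F$ stays exact against $\omega_{\{1\}}$ and against $\omega_{\{1,2\}}\cong\omega_{\{1\}}\otimes_S\omega_{\{2\}}$, but not against the quotient $\omega_{\{2\}}$: tensoring with $\omega_{\{1\}}$ repairs the defect.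
\end{example}

For the general case fix $n$ and $\mathcal B$ as in Theorem~\ref{thm:pattern}. For $B\in\mathcal B$ put
\[
F_B=F^{(1)}\otimes\dots\otimes F^{(n)},\qquad F^{(i)}=F^+\ \text{ if } i\in B,\qquad F^{(i)}=F^-\ \text{ if } i\notin B,
\]
a $\mathbb Z/2$-graded complex of finite free $S$-modules. Let $P$ be the $\mathbb Z$-graded complex obtained by unrolling $\bigoplus_{B\in\mathcal B}F_B$: the module $P_j$ is the component whose parity is that of $j$, and $P_j\to P_{j-1}$ is the differential of that component.

\begin{proposition}\label{prop:detect}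
If $I\notin\mathcal B$, then $\omega_I\otimes_SP$ is exact. If $I\in\mathcal B$, then $H_j(\omega_I\otimes_SP)\neq0$ for all $j\in\mathbb Z$.
\end{proposition}

\begin{proof}
The complex $\omega_I\otimes_SF_B$ is the tensor product over $k$ of the complexes $X_i\otimes_AF^{(i)}$. By the K\"unneth formula its homology is nonzero if and only if each factor has nonzero homology. By Lemma~\ref{lem:table} this means $X_i=\omega$ for $i\in B$ and $X_i=A$ for $i\notin B$, that is, $I=B$. Swapping the two components of the last factor $F^{(n)}$ is a parity-reversing bijection of $F_B$ that commutes with the differential, since the two differentials of $F^{(n)}$ agree and the signs depend only on the earlier factors. So nonzero homology occurs in both parities.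
\end{proof}

Since $\varnothing\notin\mathcal B$, the complex $P$ itself is exact. Put
\[
M=\operatorname{Coker}(P_1\to P_0)\cong\operatorname{Im}(P_0\to P_{-1}).
\]
Then $P_{\ge0}$ is a free resolution of $M$, so for every $S$-module $Y$
\begin{equation}\label{eq:tor}
\operatorname{Tor}^S_q(Y,M)\cong H_q(Y\otimes_SP)\qquad(q\ge1).
\end{equation}
The module $M$ already violates a form of transitivity in which the first term need not be semidualizing: it can be totally $S$-reflexive without being totally $\omega_I$-reflexive, although $S\trianglerighteq\omega_I$.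

\begin{proposition}\label{prop:totref}
Suppose $[n]\notin\mathcal B$ and $B\in\mathcal B$. Then $M$ is a totally reflexive $S$-module and $\omega_{[n]\setminus B}$ is a semidualizing $S$-module, but $\operatorname{Ext}^q_S(M,\omega_{[n]\setminus B})\neq0$ for all $q\ge1$. In particular, for $n=3$ and $\mathcal B=\{\{2,3\}\}$, we have $\operatorname{Ext}^q_S(M,\omega_{\{1\}})\neq0$ for all $q\ge1$.
\end{proposition}

\begin{proof}
Write $(-)^*=\operatorname{Hom}_S(-,S)$. For a finite free module $L$ the natural map $S^\vee\otimes_SL\to(L^*)^\vee$, $\varphi\otimes l\mapsto(f\mapsto\varphi(f(l)))$, is an isomorphism, as it is one for $L=S$. So $(P^*)^\vee\cong\omega_{[n]}\otimes_SP$, which is exact because $[n]\notin\mathcal B$; hence $P^*$ is exact. Exactness of $P^*$ at $P_q^*$ gives $\operatorname{Ext}^q_S(M,S)=0$ for $q\ge1$. It also shows that $M^*=\ker(P_0^*\to P_1^*)$ has the free resolution $\cdots\to P_{-2}^*\to P_{-1}^*\to M^*\to0$. Dualizing this resolution returns $P_{-1}\to P_{-2}\to\cdots$, so exactness of $P$ gives $\operatorname{Ext}^q_S(M^*,S)=0$ for $q\ge1$ and identifies the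 biduality map of $M$ with the isomorphism $M\to\ker(P_{-1}\to P_{-2})$. Finally, $\omega_{[n]\setminus B}\cong\omega_B^\vee$ is semidualizing by Lemma~\ref{lem:model}, and \eqref{eq:exttor}, \eqref{eq:tor} and Proposition~\ref{prop:detect} give $\operatorname{Ext}^q_S(M,\omega_B^\vee)\cong H_q(\omega_B\otimes_SP)^\vee\neq0$.
\end{proof}

The complex of Example~\ref{ex:two}, which is the case $n=2$, $\mathcal B=\{\{2\}\}$, satisfies these hypotheses. To obtain a failure among semidualizing modules, we move $M$ into the ring.

\section{The ring $R$ and the proofs of Theorems~\ref{thm:main} and~\ref{thm:pattern}}\label{sec:R}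

Put
\[
R=S\ltimes M,\qquad C_I=\omega_I\otimes_SR\quad(I\subseteq[n],\ I\notin\mathcal B).
\]
The ring $R$ is a local algebra, $C_\varnothing=R$, and $C_I=\omega_I\oplus(\omega_I\otimes_SM)$ as $S$-modules. The computation of $\operatorname{Ext}_R(C_I,C_J)$ uses both halves of $P$. The half $P_{\ge0}$, with $I\notin\mathcal B$, reduces the computation to $S$. The half $P_{<0}$, with $J\notin\mathcal B$, resolves the second argument by modules whose $\operatorname{Ext}$ we know.

\begin{lemma}\label{lem:base}
Let $I\notin\mathcal B$ and let $Q$ be a free resolution of $\omega_I$ over $S$. Then $Q\otimes_SR$ is a free resolution of $C_I$ over $R$, and $\operatorname{Ext}^q_R(C_I,Y)\cong\operatorname{Ext}^q_S(\omega_I,Y)$ for every $R$-module $Y$ and all $q\ge0$.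
\end{lemma}

\begin{proof}
For $q\ge1$ we have $H_q(Q\otimes_SR)=\operatorname{Tor}^S_q(\omega_I,S\oplus M)\cong H_q(\omega_I\otimes_SP)=0$ by \eqref{eq:tor} and Proposition~\ref{prop:detect}. The second claim follows from $\operatorname{Hom}_R(Q\otimes_SR,Y)\cong\operatorname{Hom}_S(Q,Y)$.
\end{proof}

\begin{proposition}\label{prop:key}
Let $I\subseteq J$ with $I,J\notin\mathcal B$, and let $K=J\setminus I$.
\begin{enumerate}
\item[(a)] $\operatorname{Ext}^q_R(C_I,C_J)\cong H_{-1-q}(\omega_K\otimes_SP)$ for all $q\ge1$.
\item[(b)] If $K\notin\mathcal B$, let $\pi\colon C_I\otimes_RC_K\to C_J$ be the pairing $(w\otimes r)\otimes(u\otimes r')\mapsto\mu(w\otimes u)\otimes rr'$. Then the map $C_K\to\operatorname{Hom}_R(C_I,C_J)$, $c\mapsto\pi(-\otimes c)$, is an isomorphism.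
\end{enumerate}
\end{proposition}

\begin{proof}
For an $S$-module $L$ consider the map
\[
\tau_L\colon\omega_K\otimes_SL\to\operatorname{Hom}_S(\omega_I,\omega_J\otimes_SL),\qquad u\otimes l\mapsto\bigl(w\mapsto\mu(w\otimes u)\otimes l\bigr).
\]
It is natural and additive in $L$. By Lemma~\ref{lem:model}(b), $\tau_S$ is an isomorphism, so $\tau_L$ is an isomorphism for every finite free $L$; moreover $\operatorname{Ext}^q_S(\omega_I,\omega_J\otimes_SL)=0$ for such $L$ and $q>0$.

(a) By Lemma~\ref{lem:base},
\[
\operatorname{Ext}^q_R(C_I,C_J)\cong\operatorname{Ext}^q_S(\omega_I,\omega_J)\oplus\operatorname{Ext}^q_S(\omega_I,\omega_J\otimes_SM),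
\]
and the first summand vanishes for $q\ge1$. For any $S$-module $Y$ we have $Y\otimes_SM=\operatorname{Coker}(Y\otimes_SP_1\to Y\otimes_SP_0)$ by right exactness; so if $Y\otimes_SP$ is exact, then
\begin{equation}\label{eq:cores}
0\to Y\otimes_SM\to Y\otimes_SP_{-1}\to Y\otimes_SP_{-2}\to\cdots
\end{equation}
is exact. This applies to $Y=\omega_J$ because $J\notin\mathcal B$. Recall that if $0\to L\to W^0\to W^1\to\cdots$ is exact and $\operatorname{Ext}^i(X,W^j)=0$ for all $i>0$ and all $j$, then $\operatorname{Ext}^q(X,L)$ is the $q$-th cohomology of $\operatorname{Hom}(X,W^\bullet)$, by dimension shifting. Here $W^j=\omega_J\otimes_SP_{-1-j}$, and the maps $\tau$ identify $\operatorname{Hom}_S(\omega_I,W^\bullet)$ with the complex $\omega_K\otimes_SP_{-1}\to\omega_K\otimes_SP_{-2}\to\cdots$. For $q\ge1$ its $q$-th cohomology is $H_{-1-q}(\omega_K\otimes_SP)$.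

(b) Restriction to $\omega_I\otimes1$ identifies $\operatorname{Hom}_R(C_I,C_J)$ with $\operatorname{Hom}_S(\omega_I,\omega_J\otimes_SR)$, and it identifies the map in (b) with $\tau_R=\tau_S\oplus\tau_M$. It remains to treat $\tau_M$. In the commutative diagram
\[
\begin{array}{ccccccc}
0&\to&\omega_K\otimes_SM&\to&\omega_K\otimes_SP_{-1}&\to&\omega_K\otimes_SP_{-2}\\[2pt]
&&\downarrow{\scriptstyle\tau_M}&&\downarrow{\scriptstyle\cong}&&\downarrow{\scriptstyle\cong}\\[2pt]
0&\to&\operatorname{Hom}_S(\omega_I,\omega_J\otimes_SM)&\to&\operatorname{Hom}_S(\omega_I,W^0)&\to&\operatorname{Hom}_S(\omega_I,W^1)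
\end{array}
\]
the top row is exact by \eqref{eq:cores} for $Y=\omega_K$, which uses $K\notin\mathcal B$, and the bottom row is exact because $\operatorname{Hom}_S(\omega_I,-)$ is left exact. So $\tau_M$ is an isomorphism.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:pattern}]
Let $I\subseteq J$ with $I,J\notin\mathcal B$, and $K=J\setminus I$.

\emph{Semidualizing.} Take $J=I$, so that $K=\varnothing\notin\mathcal B$. Propositions~\ref{prop:key}(a) and~\ref{prop:detect} give $\operatorname{Ext}^q_R(C_I,C_I)=0$ for $q\ge1$, and the isomorphism in Proposition~\ref{prop:key}(b) is the homothety map $R\to\operatorname{Hom}_R(C_I,C_I)$.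

\emph{Part (i).} Let $K\notin\mathcal B$. Then $I,J,K\notin\mathcal B$, and $J$ is the disjoint union of $I$ and $K$, so Proposition~\ref{prop:key} applies both to $I\subseteq J$ and to $K\subseteq J$. With Proposition~\ref{prop:detect} it gives $\operatorname{Ext}^q_R(C_I,C_J)=0=\operatorname{Ext}^q_R(C_K,C_J)$ for $q\ge1$. The pairings for the two inclusions differ only by the flip $C_I\otimes_RC_K\cong C_K\otimes_RC_I$, since $\mu$ is factorwise multiplication. So both maps induced by $\pi$ are isomorphisms, and Lemma~\ref{lem:pair} applies.

\emph{Part (ii).} If $K\in\mathcal B$, combine Propositions~\ref{prop:key}(a) and~\ref{prop:detect}.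

\emph{Non-isomorphism.} Let $I\neq J$ be arbitrary subsets outside $\mathcal B$, say with $i\in I\setminus J$. We have $C_I\otimes_R(R/M)\cong\omega_I$, so $C_I\cong C_J$ would give $\omega_I\cong\omega_J$ over $S$. As modules over the $i$-th factor $A$ of $S$, $\omega_I\cong\omega^{r}$ and $\omega_J\cong A^r$ with $r=12^{n-1}$. But $A^r\otimes_AF^+$ is exact and $\omega^r\otimes_AF^+$ is not, by Lemma~\ref{lem:table}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $n=3$, $\mathcal B=\{\{2,3\}\}$, and $C=C_{\{1\}}$, $D=C_{\{1,2\}}$, $E=C_{\{1,2,3\}}$. None of the sets $\{1\},\{1,2\},\{1,2,3\},\{2\},\{3\}$ lies in $\mathcal B$. By Theorem~\ref{thm:pattern}, $C,D,E$ are semidualizing, $C\trianglerighteq D$ (difference $\{2\}$) and $D\trianglerighteq E$ (difference $\{3\}$). The difference $\{1,2,3\}\setminus\{1\}=\{2,3\}$ lies in $\mathcal B$, so $\operatorname{Ext}^q_R(C,E)\neq0$ for all $q\ge1$.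
\end{proof}

\begin{remark}
Three factors are needed for this argument. Suppose $I\subseteq J\subseteq L$ with $I,J,L,J\setminus I,L\setminus J\notin\mathcal B$ and $L\setminus I\in\mathcal B$. Then $I\neq\varnothing$ because $L\notin\mathcal B$, $J\neq I$ because $L\setminus J\notin\mathcal B$, and $L\neq J$ because $J\setminus I\notin\mathcal B$; so $|L|\ge3$. Note also that $E=\omega_{[3]}\otimes_SR$ has infinite injective dimension over $R$, although $\omega_{[3]}$ is dualizing for $S$. As to size: $P_0$ is free of rank $4^3/2=32$, and the swap in the proof of Proposition~\ref{prop:detect} shows that the two differentials of $P$ have equal rank over $k$. Hence $\dim_kM=16\cdot12^3$ and $\dim_kR=17\cdot12^3$.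
\end{remark}

\begin{corollary}\label{cor:dim}
Let $R$ and $C_I$ be as in Theorem~\ref{thm:pattern}, let $m\ge0$, and put $R'=R[[t_1,\dots,t_m]]$ and $C_I'=C_I\otimes_RR'$. Then $R'$ is a Cohen--Macaulay local ring of dimension $m$ and the $C'_I$ are semidualizing. For $I\subseteq J$ with $I,J\notin\mathcal B$, we have $C'_I\trianglerighteq C'_J$ if $J\setminus I\notin\mathcal B$, and $\operatorname{Ext}^q_{R'}(C'_I,C'_J)\neq0$ for all $q\ge1$ if $J\setminus I\in\mathcal B$. Thus transitivity fails in every Krull dimension.
\end{corollary}

\begin{proof}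
Since $R$ is finite-dimensional, $R'=R\otimes k[[t_1,\dots,t_m]]$. It is finite and free over $k[[t_1,\dots,t_m]]$, so it has dimension $m$ and $t_1,\dots,t_m$ is a regular sequence in its maximal ideal. It is also a nonzero free $R$-module. By flatness, $\operatorname{Ext}^q_{R'}(X\otimes_RR',Y\otimes_RR')\cong\operatorname{Ext}^q_R(X,Y)\otimes_RR'$ for finitely generated $X,Y$ and $q\ge0$, compatibly with homothety and biduality maps. So the vanishing statements and isomorphisms pass to $R'$, and by freeness so does nonvanishing.
\end{proof}

\section{The criterion for transitivity}\label{sec:crit}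

In this section $R$ is a Noetherian local ring with residue field $k$, and $\operatorname{Hom}$, $\operatorname{Ext}$, $\operatorname{Tor}$ and $\otimes$ are taken over $R$. The proof of Proposition~\ref{prop:crit} must handle a product of $F$ and $G$ before knowing that their $\operatorname{Tor}$ modules vanish, so we work in the derived category of $R$, with homological grading and with $\simeq$ denoting isomorphism there. We use the following standard facts. For modules $X,Y$ we have $H_i(X\otimes^{\mathbf L}Y)=\operatorname{Tor}_i(X,Y)$ and $H_{-i}(\mathbf R\mathrm{Hom}(X,Y))=\operatorname{Ext}^i(X,Y)$. For complexes, $H_0(\mathbf R\mathrm{Hom}(U,V))$ is the module of morphisms $U\to V$, and there is the adjunction $\mathbf R\mathrm{Hom}(U\otimes^{\mathbf L}V,W)\simeq\mathbf R\mathrm{Hom}(V,\mathbf R\mathrm{Hom}(U,W))$. A morphism is an isomorphism if and only if its cone is $\simeq0$, and the derived functors take cones to cones up to shift. A module $X$ is semidualizing if and only if $\mathbf R\mathrm{Hom}(X,X)$ has homology only in degree $0$, where it is free on $\mathrm{id}_X$. Hence,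 for semidualizing $X$ and $X'$,
\begin{equation}\label{eq:gen}
\text{a morphism $\mathbf R\mathrm{Hom}(X,X)\to\mathbf R\mathrm{Hom}(X',X')$ with $\mathrm{id}_X\mapsto\mathrm{id}_{X'}$ is an isomorphism.}
\end{equation}
The method is to apply a functor that turns a given morphism into one of this kind, and then to cancel the functor by the next lemma. A semidualizing module $X$ is faithful, since $R\to\operatorname{Hom}(X,X)$ is injective; in particular $X_{\mathfrak p}\neq0$ for every prime $\mathfrak p$.

\begin{lemma}\label{lem:cancel}
Let $X$ be a semidualizing module and $V$ a complex with finitely generated homology modules. Then $V\simeq0$ in each of the following cases: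
\begin{enumerate}
\item[(a)] $H(V)$ is bounded below and $X\otimes^{\mathbf L}V\simeq0$;
\item[(b)] $H(V)$ is bounded above and $\mathbf R\mathrm{Hom}(X,V)\simeq0$;
\item[(c)] $H(V)$ is bounded below and $\mathbf R\mathrm{Hom}(V,X)\simeq0$.
\end{enumerate}
\end{lemma}

\begin{proof}
Suppose $V\not\simeq0$.

(a) Let $s$ be the lowest degree with $H_s(V)\neq0$. Then $H_s(X\otimes^{\mathbf L}V)\cong X\otimes H_s(V)$, and a tensor product of nonzero finitely generated modules over a local ring is nonzero by Nakayama's lemma.

(b) Let $s$ be the top degree with $H=H_s(V)\neq0$. Then $H_s(\mathbf R\mathrm{Hom}(X,V))\cong\operatorname{Hom}(X,H)$. Choose an associated prime $\mathfrak p$ of $H$. The residue field of $R_{\mathfrak p}$ is a quotient of $X_{\mathfrak p}\neq0$ and a submodule of $H_{\mathfrak p}$, so $\operatorname{Hom}(X,H)_{\mathfrak p}\neq0$.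

(c) The argument in (a) gives $k\otimes^{\mathbf L}V\not\simeq0$. This complex is represented by a complex of $k$-vector spaces, so a shift of $k$ is a direct summand of it. Since $\operatorname{Ext}^i(k,X)\neq0$ for $i=\operatorname{depth}X$, we get $\mathbf R\mathrm{Hom}(k\otimes^{\mathbf L}V,X)\not\simeq0$. But this complex is $\mathbf R\mathrm{Hom}(k,\mathbf R\mathrm{Hom}(V,X))\simeq0$.
\end{proof}

\begin{lemma}\label{lem:A}
Let $X\trianglerighteq Z$ be semidualizing modules and $Y=\operatorname{Hom}(X,Z)$. Then $Y\simeq\mathbf R\mathrm{Hom}(X,Z)$ is semidualizing, and the evaluation morphism $\varepsilon\colon X\otimes^{\mathbf L}Y\to Z$ adjoint to this isomorphism is an isomorphism.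
\end{lemma}

\begin{proof}
Total reflexivity says that $Y\simeq\mathbf R\mathrm{Hom}(X,Z)$ and $X\simeq\mathbf R\mathrm{Hom}(Y,Z)$. Therefore
\[
\mathbf R\mathrm{Hom}(Y,Y)\simeq\mathbf R\mathrm{Hom}(X\otimes^{\mathbf L}Y,Z)\simeq\mathbf R\mathrm{Hom}(X,\mathbf R\mathrm{Hom}(Y,Z))\simeq\mathbf R\mathrm{Hom}(X,X),
\]
so $\operatorname{Ext}^i(Y,Y)=0$ for $i>0$. The isomorphism $\operatorname{Hom}(Y,\operatorname{Hom}(X,Z))\cong\operatorname{Hom}(X,\operatorname{Hom}(Y,Z))$ takes $\mathrm{id}_Y$ to the biduality map $\delta$ of $X$, and composition with $\delta$ is an isomorphism $\operatorname{Hom}(X,X)\to\operatorname{Hom}(X,\operatorname{Hom}(Y,Z))$ taking $\mathrm{id}_X$ to $\delta$. So $\operatorname{Hom}(Y,Y)$ is free on $\mathrm{id}_Y$, and $Y$ is semidualizing. The composite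
\[
\mathbf R\mathrm{Hom}(Z,Z)\xrightarrow{\ \mathbf R\mathrm{Hom}(\varepsilon,Z)\ }\mathbf R\mathrm{Hom}(X\otimes^{\mathbf L}Y,Z)\simeq\mathbf R\mathrm{Hom}(Y,Y)
\]
sends $\mathrm{id}_Z\mapsto\varepsilon\mapsto\mathrm{id}_Y$, so it is an isomorphism by \eqref{eq:gen}. The cone of $\varepsilon$ has finitely generated homology bounded below and is killed by $\mathbf R\mathrm{Hom}(-,Z)$. Lemma~\ref{lem:cancel}(c) finishes the proof.
\end{proof}

\begin{lemma}\label{lem:B}
Let $X,Y,Z$ be semidualizing modules with $X\otimes^{\mathbf L}Y\simeq Z$. Then $X\trianglerighteq Z$ and $\operatorname{Hom}(X,Z)\cong Y$.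
\end{lemma}

\begin{proof}
Let $\psi\colon X\otimes^{\mathbf L}Y\to Z$ be an isomorphism, $\eta\colon Y\to\mathbf R\mathrm{Hom}(X,Z)$ its adjoint, and $\pi=H_0(\psi)\colon X\otimes Y\to Z$. The composite
\[
\mathbf R\mathrm{Hom}(Y,Y)\xrightarrow{\ \mathbf R\mathrm{Hom}(Y,\eta)\ }\mathbf R\mathrm{Hom}(Y,\mathbf R\mathrm{Hom}(X,Z))\simeq\mathbf R\mathrm{Hom}(X\otimes^{\mathbf L}Y,Z)\simeq\mathbf R\mathrm{Hom}(Z,Z)
\]
sends $\mathrm{id}_Y\mapsto\eta\mapsto\psi\mapsto\mathrm{id}_Z$, so it is an isomorphism by \eqref{eq:gen}. The cone of $\eta$ has finitely generated homology bounded above, so $\eta$ is an isomorphism by Lemma~\ref{lem:cancel}(b). This means that $\operatorname{Ext}^i(X,Z)=0$ for $i>0$ and that $H_0(\eta)\colon y\mapsto\pi(-\otimes y)$ is an isomorphism. The hypotheses are symmetric in $X$ and $Y$, so the same holds with their roles exchanged, and Lemma~\ref{lem:pair} applies.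
\end{proof}

\begin{remark}\label{rem:antisym}
If $C\trianglerighteq D$ and $D\trianglerighteq C$, then $C\cong D$. Indeed, Lemma~\ref{lem:A} gives $D\cong C\otimes F$ and $C\cong D\otimes G$ with $F,G$ semidualizing. The minimal number of generators is multiplicative under $\otimes$, so $F$ is cyclic; being faithful, it is isomorphic to $R$.
\end{remark}

\begin{proof}[Proof of Proposition~\ref{prop:crit}]
By Lemma~\ref{lem:A}, $D\simeq C\otimes^{\mathbf L}F$ and $E\simeq D\otimes^{\mathbf L}G$. With $W=F\otimes^{\mathbf L}G$ this gives an isomorphism $\psi\colon C\otimes^{\mathbf L}W\to E$.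

If $\operatorname{Tor}_i(F,G)=0$ for $i>0$ and $F\otimes G$ is semidualizing, then $W\simeq F\otimes G$, and Lemma~\ref{lem:B} gives $C\trianglerighteq E$ and $\operatorname{Hom}(C,E)\cong F\otimes G$.

Conversely, let $C\trianglerighteq E$. By Lemma~\ref{lem:A}, $Y=\operatorname{Hom}(C,E)\simeq\mathbf R\mathrm{Hom}(C,E)$ is semidualizing and $\varepsilon\colon C\otimes^{\mathbf L}Y\to E$ is an isomorphism. Let $\eta\colon W\to Y$ be the adjoint of $\psi$. By adjunction $\varepsilon\circ(C\otimes^{\mathbf L}\eta)=\psi$, so $C\otimes^{\mathbf L}\eta$ is an isomorphism. The cone of $\eta$ has finitely generated homology bounded below; this is where the hypothesis enters, since $\mathbf R\mathrm{Hom}(C,E)$ need not be bounded below in general. By Lemma~\ref{lem:cancel}(a), $\eta$ is an isomorphism. Thus $F\otimes^{\mathbf L}G\simeq Y$, which means that $\operatorname{Tor}_i(F,G)=0$ for $i>0$ and that $F\otimes G\cong Y$ is semidualizing.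
\end{proof}

We close by computing how the criterion fails for the ring and modules in the proof of Theorem~\ref{thm:main}. There $F\cong C_{\{2\}}$ and $G\cong C_{\{3\}}$ by Theorem~\ref{thm:pattern}(i). Let $Q$ and $Q'$ be free resolutions of $\omega_{\{2\}}$ and $\omega_{\{3\}}$ over $S$. By Lemma~\ref{lem:base}, $Q\otimes_SR$ and $Q'\otimes_SR$ are free resolutions of $F$ and $G$ over $R$, and by Lemma~\ref{lem:model}, $Q\otimes_SQ'$ is a free resolution of $\omega_{\{2,3\}}$ over $S$. Hence, by \eqref{eq:tor} and Proposition~\ref{prop:detect},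
\[
\operatorname{Tor}^R_i(F,G)\cong H_i(Q\otimes_SQ'\otimes_SR)=\operatorname{Tor}^S_i(\omega_{\{2,3\}},R)\cong H_i(\omega_{\{2,3\}}\otimes_SP)\neq0
\]
for every $i\ge1$. So $W=F\otimes^{\mathbf L}_RG$ has homology in every positive degree, while $C\otimes^{\mathbf L}_RW\simeq E$ is a semidualizing module.

\begin{thebibliography}{1}

\bibitem{SGP}
\emph{Semidualizing Modules and Gorenstein Presentations},
\texttt{https://leuschke.org/uploads/Research/Champaign-semidual.pdf}.

\end{thebibliography}
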